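# Trading past for future on finite traces: two exponentials suffice

## Three exponentials as a first guess, tried on small formulas

Take two temporal logics on finite words. One looks only forward and is evaluated at the first letter; the other looks only backward and is evaluated at the last letter. They define the same languages. If you are handed a formula of one logic and must write an equivalent formula of the other, how much longer can it be forced to get?

The paper "Pure-Past Linear Temporal and Dynamic Logic on Finite Traces" (https://www.ijcai.org/proceedings/2020/0690.pdf) gives, in its Theorem 12, an upper bound that is triply exponential in both directions, and leaves open whether it is tight. A first guess is that it is. Translations between logic and automata often cost an exponential, and one can imagine a family of formulas that makes three such costs unavoidable. Let us fix the definitions and test that guess.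

**Traces.** Let $P$ be a finite nonempty set of atomic propositions. A *trace* over $P$ is a nonempty finite word $\pi=\pi_0\pi_1\cdots\pi_{n-1}$ with each $\pi_i\subseteq P$.

**The logic $\mathrm{LTL}_f$.** Formulas are $\varphi ::= p \mid \neg\varphi \mid \varphi\wedge\varphi \mid X\varphi \mid \varphi\,U\,\varphi$ with $p\in P$. At positions $0\le i\le n-1$: $\pi,i\models p$ iff $p\in\pi_i$; the Boolean connectives are as usual; $\pi,i\models X\varphi$ iff $i<n-1$ and $\pi,i+1\models\varphi$; and $\pi,i\models\varphi_1U\varphi_2$ iff there is $j$ with $i\le j\le n-1$, $\pi,j\models\varphi_2$, and $\pi,k\models\varphi_1$ for all $i\le k<j$. Such a $j$ is called a *witness*. A trace satisfies an $\mathrm{LTL}_f$ formula iff the formula holds at position $0$.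

**The logic $\mathrm{PLTL}_f$.** Formulas are $\varphi ::= p \mid \neg\varphi \mid \varphi\wedge\varphi \mid Y\varphi \mid \varphi\,S\,\varphi$, where $\pi,i\models Y\varphi$ iff $i>0$ and $\pi,i-1\models\varphi$; and $\pi,i\models\varphi_1S\varphi_2$ iff there is $j$ with $0\le j\le i$, $\pi,j\models\varphi_2$, and $\pi,k\models\varphi_1$ for all $j<k\le i$. A trace satisfies a $\mathrm{PLTL}_f$ formula iff the formula holds at the last position $n-1$.

Two formulas over $P$, of either logic, are *equivalent* if the same traces over $P$ satisfy them. The *size* $|\varphi|$ is the length: the number of symbols, each occurrence of a proposition counting as one symbol.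

**Tightness.** The triply exponential bound is *tight* for a direction if there are a constant $c>0$ and formulas $\varphi_1,\varphi_2,\dots$ of the source logic with $|\varphi_n|\to\infty$, each $\varphi_n$ over some finite set $P_n$, such that every formula of the target logic over $P_n$ equivalent to $\varphi_n$ has size at least $2^{2^{2^{|\varphi_n|^{c}}}}$.

We use the abbreviations $\varphi\vee\psi=\neg(\neg\varphi\wedge\neg\psi)$ and $\varphi\to\psi=\neg(\varphi\wedge\neg\psi)$; for a fixed $p\in P$, $\bot=p\wedge\neg p$ and $\top=\neg(p\wedge\neg p)$; and
$$F\chi=\top U\chi,\quad G\chi=\neg F\neg\chi,\quad O\chi=\top S\chi,\quad H\chi=\neg O\neg\chi,\quad \mathit{last}=\neg X\top,\quad \mathit{first}=\neg Y\top .$$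
So $\mathit{last}$ holds exactly at the last position and $\mathit{first}$ exactly at position $0$.

Now some cases by hand.

* $Yp$ says that the last letter but one exists and contains $p$. In the future logic this is $F(p\wedge X\,\mathit{last})$. More generally, $k$ nested $Y$'s become $F(p\wedge X\cdots X\,\mathit{last})$ with $k$ nested $X$'s. The growth is linear.
* $p\,S\,r$ says that $r$ holds somewhere and $p$ holds from the next position to the end: $F\bigl(r\wedge(\mathit{last}\vee X(p\,U\,(p\wedge\mathit{last})))\bigr)$.
* $H(p\to O r)$ says that each $p$ has an $r$ at or before it. Looking at the first $r$, if there is one, we get $(\neg p\,U\,r)\vee G\neg p$.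
* $H(c\to(p\,S\,r))$ is more interesting. It fails iff at some position $j$ we have $c$ but not $p\,S\,r$. Call a position with $r$ a *set*, and a position with neither $r$ nor $p$ a *reset*. Then $p\,S\,r$ fails at $j$ iff either there is no set in $[0,j]$, or some reset at or before $j$ has no set after it up to $j$. So the negation of the formula is $\bigl(\neg r\,U\,(\neg r\wedge c)\bigr)\vee F\bigl(\neg r\wedge\neg p\wedge(c\vee X(\neg r\,U\,(\neg r\wedge c)))\bigr)$.

These cases show only mild growth. But growth is not always mild. Consider "every position that agrees with position $0$ on $p_1,\dots,p_n$ also agrees with it on $p_0$". Going backward this has size $O(n)$ (formula (10) below). Going forward, the obvious formula guesses the first letter, a disjunction of $2^{n+1}$ cases. Theorem 3 will show that an exponential here cannot be avoided. So at least one exponential is real, and the guess says three. The guess is wrong.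

## Trees, DAGs, and the statements to be proved

A *mixed* formula may use all of $\neg,\wedge,X,U,Y,S$; a *future* formula uses no $Y$ and no $S$. A *past-headed* formula is one whose main operator is $Y$ or $S$. For example, $F(c\wedge Yb)$ is mixed; $Yb$ is its only past-headed subformula, and the whole formula is not past-headed.

*Words* are nonempty, finite or infinite; on infinite words the clauses are the same, without the restrictions $i<n-1$ and $j\le n-1$.

We measure formulas in three ways: length; the *number of distinct subformulas*, which is the size of the formula stored as a DAG with equal subformulas shared; and the *height* $h(\varphi)$ of the syntax tree, atoms having height $0$. They differ widely: if $\chi_0=p$ and $\chi_{k+1}=\chi_k\wedge\chi_k$, then $\chi_k$ has $k+1$ distinct subformulas and height $k$, but $2^{k+1}-1$ syntax-tree nodes. In general a formula of height $h$ has at most $2^{h+1}-1$ nodes. Even if we write a pair of parentheses for each node, its length is at most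
$$3(2^{h+1}-1)<2^{h+3}. \tag{1}$$
Conversely $|\varphi|$ is at least the number of syntax-tree nodes, so $\varphi$ has at most $|\varphi|$ distinct subformulas and $h(\varphi)\le|\varphi|-1$.

**Theorem 1.** Let $\psi$ be a mixed formula over $P$ with $s$ distinct subformulas, $t$ distinct past-headed subformulas, and height $h\ge1$. There is a future formula $\psi^*$ over $P$ with $\pi,0\models\psi\iff\pi,0\models\psi^*$ for all (finite or infinite) words $\pi$, having at most $64^t s$ distinct subformulas and height at most $2h\cdot17^t$.

**Theorem 2.** Let $\varphi$ be a $\mathrm{PLTL}_f$ formula of size $n$ with $t$ $(\le n-1)$ distinct past-headed subformulas. There is an equivalent $\mathrm{LTL}_f$ formula with at most $64^t(n+8)\le2^{7n}$ distinct subformulas and length at most $2^{(2n+15)17^t}\le2^{2^{5n}}$. The same holds from $\mathrm{LTL}_f$ to $\mathrm{PLTL}_f$, with $t$ counting the distinct subformulas headed by $X$ or $U$. Hence the triply exponential bound is not tight in either direction.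

**Theorem 3.** There are $\mathrm{PLTL}_f$ formulas $\alpha_n$ of size $O(n)$ such that every equivalent $\mathrm{LTL}_f$ formula has at least $2^n-7$ distinct subformulas, hence at least that length. The mirrored statement holds from $\mathrm{LTL}_f$ to $\mathrm{PLTL}_f$. So the optimal worst-case number of distinct subformulas is $2^{\Theta(n)}$ in both directions.

## A pure-past formula as a machine with $t$ bits

A sensible first approach goes through automata. Let $\psi_1,\dots,\psi_t$ be the past-headed subformulas of a pure-past formula $\varphi$, inner ones first. Scan a trace from left to right and store the $t$ truth values of $\psi_1,\dots,\psi_t$ at the current position. The new values depend only on the old ones and the new letter: $Y\chi$ becomes the old value of $\chi$ (to have it at hand, remember the old letter as well), and $\chi_1S\chi_2$ becomes true iff $\chi_2$ is true now, or $\chi_1$ is true now and $\chi_1S\chi_2$ was true before. So we have a deterministic automaton with $2^t$ states, times the letters, and could hand it to a general procedure that turns automata into formulas.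

Here is where this becomes too expensive. Once the machine is seen as a flat set of states, the size that the next step starts from is already exponential in $t$. A procedure whose output is doubly exponential in the number of states then yields three exponentials in $t$.

What has been thrown away is the layering. Bit $k$ is updated using only the letter and the bits $1,\dots,k-1$, and its update is very simple. For $\chi_1S\chi_2$ there are three possibilities: the bit is set to $1$ (when $\chi_2$ holds), reset to $0$ (when neither $\chi_1$ nor $\chi_2$ holds), or left alone. It is never toggled. So we shall keep the bits separate and remove them one at a time.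

**The bits as fresh atoms.** The purpose of this step is to separate $\psi$ into a future formula and a list of one-line definitions. Let $\psi$ be as in Theorem 1, and let $\psi_1,\dots,\psi_t$ be its distinct past-headed subformulas, ordered so that proper subformulas come earlier. Take fresh atoms $q_1,\dots,q_t$. For each subformula $\chi$ of $\psi$ define a future formula $\chi'$: if $\chi=\psi_k$ then $\chi'=q_k$; otherwise $p'=p$ and $'$ commutes with $\neg,\wedge,X,U$. If $\psi_k=Y\chi$, put $\beta_k=\chi'$. If $\psi_k=\chi_1S\chi_2$, put $\alpha_k=\chi_1'$ and $\beta_k=\chi_2'$. Past-headed subformulas inside $\psi_k$ come earlier in the list, so $\alpha_k,\beta_k$ are future formulas over $P\cup\{q_1,\dots,q_{k-1}\}$. (Below, "all $\alpha_j,\beta_j$" means those that are defined: there is no $\alpha_j$ if $\psi_j$ is headed by $Y$.)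

For a word $\pi$ over $P$ let $\pi^+$ be the word over $P\cup\{q_1,\dots,q_t\}$ that expands $\pi$ so that $q_k$ holds at $i$ iff $\pi,i\models\psi_k$. Then
$$\pi^+,i\models\chi'\iff\pi,i\models\chi \tag{2}$$
for every subformula $\chi$ of $\psi$ and every position $i$, by induction on $\chi$: if $\chi=\psi_k$ this is the definition of $\pi^+$, and otherwise $\chi$ is an atom of $P$ or is headed by one of $\neg,\wedge,X,U$, with which $'$ commutes. Consequently, in $\pi^+$, the atom $q_k$ holds exactly where $Y\beta_k$, respectively $\alpha_kS\beta_k$, holds.

For example, let $\psi=F(\mathit{last}\wedge(a\,S\,Yb))$. Then $\psi_1=Yb$, $\psi_2=a\,S\,Yb$, $\beta_1=b$, $\alpha_2=a$, $\beta_2=q_1$ and $\psi'=F(\mathit{last}\wedge q_2)$. On the trace $\{b\},\emptyset,\{a\}$, the atom $q_1$ holds at position $1$ only, and $q_2$ holds at positions $1$ and $2$.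

**The order of elimination.** We remove $q_t$ first, then $q_{t-1}$, and so on, outermost first. The definition of $q_k$ mentions only $q_1,\dots,q_{k-1}$. So once $q_t,\dots,q_{k+1}$ are gone, $q_k$ occurs in the main formula and in no remaining definition. This matters because the main formula is evaluated at position $0$, where the value of the bit is known. A definition $\beta_j$ is evaluated at arbitrary positions, where the value is not known.

Let $\Gamma_t=\{\chi':\chi\text{ a subformula of }\psi\}$ and $\Theta_t=\psi'$. The set $\Gamma_t$ is closed under subformulas, since $q_k$ is an atom and in all other cases the immediate subformulas of $\chi'$ are the primed immediate subformulas of $\chi$. It has at most $s$ elements, it contains $\Theta_t$ and all $\alpha_k,\beta_k$, and all its members have height at most $h$. For $k=t,t-1,\dots,1$ we shall construct $(\Gamma_{k-1},\Theta_{k-1})$ from $(\Gamma_k,\Theta_k)$ so that: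

* (I1) $\Gamma_k$ is a subformula-closed set of future formulas over $P\cup\{q_1,\dots,q_k\}$ containing $\Theta_k$ and all $\alpha_j,\beta_j$ with $j\le k$;
* (I2) $\pi,0\models\psi\iff\pi^+,0\models\Theta_k$ for all words $\pi$ over $P$;
* (I3) $|\Gamma_{k-1}|\le64|\Gamma_k|$ and $h(\Theta_{k-1})\le17h(\Theta_k)+h+7$.

For $k=t$, (I1) was just checked and (I2) is (2) with $\chi=\psi$, $i=0$.

**Why this suffices.** We check that (I1)–(I3) give Theorem 1. Put $\psi^*=\Theta_0$. It is a future formula over $P$, so its truth in $\pi^+$ is its truth in $\pi$, and (I2) gives the required equivalence. All its subformulas lie in $\Gamma_0$, and $|\Gamma_0|\le64^t s$. For the height put $f_k=h(\Theta_k)+\frac{h+7}{16}$. By (I3),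
$$f_{k-1}\le17h(\Theta_k)+(h+7)\Bigl(1+\tfrac1{16}\Bigr)=17f_k ,$$
so $h(\Theta_0)\le f_0\le17^tf_t\le\bigl(h+\frac{h+7}{16}\bigr)17^t\le2h\cdot17^t$. The last inequality says $7\le15h$, which is true as $h\ge1$.

Everything now rests on removing one bit.

## Formulas conditional on the current bit, and the case $Y$

Fix $k$ and write $q=q_k$, $\alpha=\alpha_k$, $\beta=\beta_k$. For a word $\pi$ write $\theta(i)$ for $\pi^+,i\models\theta$, and let $q(i)\in\{0,1\}$ be the truth value of $q$ at $i$. For each $\theta\in\Gamma_k$ and each $v\in\{0,1\}$ we want a $q$-free future formula $\theta^v$, to be read as "$\theta$, given that the bit is now $v$":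
$$\text{for all }\pi\text{ and }i:\qquad q(i)=v\ \Longrightarrow\ \bigl(\theta(i)\iff\theta^v(i)\bigr). \tag{3}$$
Nothing is required of $\theta^v$ at positions where the bit is not $v$.

**Step 1: atoms and Boolean connectives.** This step disposes of everything that does not move in time. If $\theta$ is $q$-free, put $\theta^v=\theta$. Otherwise put
$$q^1=\top,\qquad q^0=\bot,\qquad(\neg\theta)^v=\neg\theta^v,\qquad(\theta_1\wedge\theta_2)^v=\theta_1^v\wedge\theta_2^v .$$
These clearly satisfy (3) if their parts do.

What remains is $X\theta$ and $\theta_1U\theta_2$, where the bit may change as we move forward.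

**Step 2: the bit is defined by $Y\beta$.** Here the next value of the bit can be read off now: $q(0)=0$, and $q(i+1)=1$ iff $\beta(i)$. So put
$$N_\theta=(\beta\wedge X\theta^1)\vee(\neg\beta\wedge X\theta^0).$$
By (3) for $\theta$ at position $i+1$, $N_\theta(i)$ holds iff $i+1$ exists and $\theta(i+1)$. Note that no assumption on $q(i)$ is needed. Define, for both $v$,
$$(X\theta)^v=N_\theta,\qquad(\theta_1U\theta_2)^v=\theta_2^v\vee\bigl(\theta_1^v\wedge(N_{\theta_1}U\,N_{\theta_2})\bigr).$$
Property (3) for $X\theta$ is what we just said about $N_\theta$. For the until, let $q(i)=v$. A witness $j=i$ of $\theta_1U\theta_2$ at $i$ means $\theta_2(i)$, that is, $\theta_2^v(i)$. A witness $j>i$ means $\theta_1(i)$, and $\theta_1(l+1)$ for all $i\le l<j-1$, and $\theta_2(j)$. In other words, $\theta_1^v(i)$ holds, $N_{\theta_1}(l)$ holds for $i\le l<j-1$, and $N_{\theta_2}(j-1)$ holds: $j-1$ is a witness of $N_{\theta_1}U\,N_{\theta_2}$ at $i$. So (3) holds.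

As a check, take $q$ defined by $Yb$ and $\theta=\top U(q\wedge c)$, which says that some position from now on has $c$, and $b$ just before it. Here $N_\top$ is equivalent to $X\top$ and $N_{q\wedge c}$ is equivalent to $b\wedge Xc$, so $\theta^0$ is equivalent to $X\top\,U\,(b\wedge Xc)$, hence to $F(b\wedge Xc)$, as it should be at position $0$.

## One since-bit under an until: unboundedly many flips

Now let $q$ be defined by $\alpha S\beta$. Name the two events
$$e_1=\beta\quad(\text{set}),\qquad e_0=\neg\beta\wedge\neg\alpha\quad(\text{reset}).$$
They are mutually exclusive. From the semantics of $S$, $q(i)=1$ iff $\beta(i)$, or $\alpha(i)$ and $i>0$ and $q(i-1)=1$. Hence $e_w(i)$ implies $q(i)=w$; and if neither event occurs at $i$ and $i>0$, then $\alpha(i)$ holds and $\beta(i)$ fails, so $q(i)=q(i-1)$. This gives, by induction along $(x,y]$: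

(F) *If $q(x)=w$ and $e_{1-w}$ holds nowhere in $(x,y]$, then $q=w$ on $[x,y]$.*

**Step 3: the next-step operator.** The next bit depends on the current bit and on the event at the next position, so put
$$(X\theta)^0=X\bigl((e_1\wedge\theta^1)\vee(\neg e_1\wedge\theta^0)\bigr),\qquad(X\theta)^1=X\bigl((\neg e_0\wedge\theta^1)\vee(e_0\wedge\theta^0)\bigr).$$
If $q(i)=0$ and $i+1$ exists, then $q(i+1)=1$ iff $e_1(i+1)$. If $q(i)=1$ and $i+1$ exists, then $q(i+1)=0$ iff $e_0(i+1)$. With (3) for $\theta$ at $i+1$, this gives (3) for $X\theta$.

**A recursion that does not close.** Now $\theta=\theta_1U\theta_2$. We can certainly describe what happens as long as the bit does not change. For $w\in\{0,1\}$ put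
$$A_w=\theta_2^w\vee\Bigl(\theta_1^w\wedge X\bigl((\neg e_{1-w}\wedge\theta_1^w)\,U\,(\neg e_{1-w}\wedge\theta_2^w)\bigr)\Bigr). \tag{4}$$
Directly from the semantics:

* $A_w(x)$ iff there is $j\ge x$ with $\theta_2^w(j)$, with $\theta_1^w$ on $[x,j)$, and with $e_{1-w}$ nowhere in $(x,j]$.

If $q(x)=w$, a witness of $\theta$ at $x$ either comes before the bit flips, and then $A_w(x)$; or the bit first flips at some $y$ up to the witness, and then $\theta_1$ holds on $[x,y)$ and $\theta$ holds at $y$, where the bit is $1-w$. The natural definition is therefore
$$\theta^w=A_w\vee\Bigl(\theta_1^w\wedge X\bigl((\neg e_{1-w}\wedge\theta_1^w)\,U\,(e_{1-w}\wedge\theta^{1-w})\bigr)\Bigr).$$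
This is a true equivalence at positions with bit $w$, but not a definition: $\theta^0$ calls $\theta^1$, which calls $\theta^0$.

Nor can we cut the recursion off. Start with $\theta^{w,0}=A_w$ and let $\theta^{w,d+1}$ be the right-hand side with $\theta^{1-w,d}$ inside. By induction on $d$, at a position $x$ with $q(x)=w$, $\theta^{w,d}(x)$ holds iff there is a witness $j$ of $\theta$ at $x$ such that $q$ changes at most $d$ times on $[x,j]$. Now let $q$ be defined by $p\,S\,r$, let $\theta=(q\to a)\,U\,b$, and take the trace consisting of $d+1$ copies of $\emptyset,\{r,a\}$ followed by $\{b\}$. The bit runs $0,1,0,1,\dots,0,1,0$, and $q\to a$ holds everywhere, so $\theta$ holds at $0$. The only witness is the last position, after $2d+2$ changes of the bit, so $\theta^{0,d}$ fails at $0$. The number of flips before the witness is unbounded, and no finite depth of unfolding handles them all.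

**Events show the bit.** The way out is that at a flip we do not need to *remember* which value the bit has taken. A flip is an event, and an event displays the bit: if $e_w(l)$ holds then $q(l)=w$, and $e_w$ is a $q$-free formula. So the duty "keep $\theta_1$ true until the next flip" can be stated at each event separately, without reference to what went before. One single until then runs over all events and checks this duty at each of them.

## The until formula for a since-bit

**Step 4: the definition.** We now write down $\theta^v$ for $\theta=\theta_1U\theta_2$. Besides $A_w$ from (4) put, for $w\in\{0,1\}$,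
$$B_w=\theta_1^w\wedge X\bigl((\neg e_{1-w}\wedge\theta_1^w)\,U\,e_{1-w}\bigr), \tag{5}$$
$$C=(e_1\to B_1)\wedge(e_0\to B_0),\qquad D=(e_1\wedge A_1)\vee(e_0\wedge A_0), \tag{6}$$
$$(\theta_1U\theta_2)^v=A_v\vee\bigl(B_v\wedge X(C\,U\,D)\bigr). \tag{7}$$
Directly from the semantics:

* $B_w(x)$ iff there is $y>x$ with $e_{1-w}(y)$, with $\theta_1^w$ on $[x,y)$, and with $e_{1-w}$ nowhere in $(x,y)$.

In words: $A_w$ says "with the bit at $w$, we finish before the opposite event"; $B_w$ says "with the bit at $w$, we safely reach the next opposite event". $C$ says "if there is an event here, then from here we safely reach the next opposite event", and $D$ says "there is an event here, and from here we finish before the next opposite event". Formula (7) does not mention $q$, and it does not mention $\theta^0$ or $\theta^1$ on the right, so the recursion is gone.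

Before the proof, run the example $q=p\,S\,r$, $\theta=(q\to a)\,U\,b$ on the trace
$$\emptyset,\ \{r,a\},\ \{p,a\},\ \emptyset,\ \{r,a\},\ \{p,b\}.$$
Here $e_1=r$ and $e_0=\neg r\wedge\neg p$. The resets are at $0$ and $3$, the sets at $1$ and $4$, and the bit is $0,1,1,0,1,1$. Up to equivalence, $\theta_1^1$ is $a$, $\theta_1^0$ is $\top$, and $\theta_2^w$ is $b$. We start at $0$ with $v=0$. $B_0(0)$ holds, since a set comes at $1$. $C(1)$ holds: there is a set at $1$, and $a$ holds on $[1,3)$ up to the reset at $3$, which is $B_1(1)$. $C(2)$ holds, as there is no event at $2$. $C(3)$ holds: there is a reset at $3$ and a set follows at $4$, which is $B_0(3)$. $D(4)$ holds: there is a set at $4$, $a(4)$ holds, and $b$ holds at $5$, where there is no reset. So $C\,U\,D$ holds at $1$ and (7) is true at $0$, correctly.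

If we delete $a$ from position $2$, then $q\to a$ fails there and $\theta$ is false at $0$. Formula (7) notices this. $A_0(0)$ fails because $b\notin\pi_0$ and there is a set at $1$; and $C\,U\,D$ fails at $1$ because $B_1(1)$, hence $C(1)$, fails, and $D(1)$ fails too (no $b$ at or after $1$ before the reset at $3$).

**Step 5: correctness, from $\theta_1U\theta_2$ to (7).** We show one half of (3). Let $q(i)=v$ and let $j$ be a witness of $\theta_1U\theta_2$ at $i$.

*No flip before the witness.* Suppose $e_{1-v}$ holds nowhere in $(i,j]$. By (F), $q=v$ on $[i,j]$. By (3) for $\theta_1$ and $\theta_2$ we have $\theta_2^v(j)$ and $\theta_1^v$ on $[i,j)$. So $A_v(i)$ holds.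

*Some flip before the witness.* Otherwise let $y$ be the least position in $(i,j]$ with $e_{1-v}(y)$. By (F), $q=v$ on $[i,y)$. Since $y\le j$, also $\theta_1$ holds on $[i,y)$, hence $\theta_1^v$ holds there. So $B_v(i)$ holds. It remains to show that $C\,U\,D$ holds at $i+1$.

First, $D$ holds somewhere in $(i,j]$. Let $k'$ be the last position in $(i,j]$ at which $e_0$ or $e_1$ holds, say $e_u(k')$; it exists because $y$ is such a position. Then $q(k')=u$, and no event occurs in $(k',j]$, so $q=u$ on $[k',j]$ by (F). With (3), the witness $j$ shows $A_u(k')$. Hence $D(k')$.

Let $k$ be the *least* position in $(i,j]$ with $D(k)$. We claim $C(l)$ for every $l\in(i,k)$. If there is no event at $l$, then $C(l)$ holds trivially. So suppose $e_w(l)$; then $q(l)=w$, and since events are exclusive, $C(l)$ reduces to $B_w(l)$. As $l<k$, $D(l)$ fails, so $A_w(l)$ fails. If $e_{1-w}$ held nowhere in $(l,j]$, then $q=w$ on $[l,j]$ by (F), and the witness $j$ would give $A_w(l)$, a contradiction. So there is a least position $y'$ in $(l,j]$ with $e_{1-w}(y')$. On $[l,y')$ we have $q=w$ by (F) and $\theta_1$ because $y'\le j$, hence $\theta_1^w$. This is $B_w(l)$.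

So $k$ is a witness for $C\,U\,D$ at $i+1$, and $B_v\wedge X(C\,U\,D)$ holds at $i$.

**Step 6: correctness, from (7) to $\theta_1U\theta_2$.** This is the other half. Let $q(i)=v$ and suppose (7) holds at $i$.

*The disjunct $A_v(i)$.* Let $j$ be as in the description of $A_v(i)$. Since $e_{1-v}$ holds nowhere in $(i,j]$, (F) gives $q=v$ on $[i,j]$. By (3), $\theta_2(j)$ and $\theta_1$ on $[i,j)$, so $\theta_1U\theta_2$ holds at $i$.

*The other disjunct.* Now $B_v(i)$ holds, and there is $k>i$ with $D(k)$ and $C(l)$ for all $l\in(i,k)$. Let $u$ be such that $e_u(k)\wedge A_u(k)$. Then $q(k)=u$, and the argument just given, at $k$ with $u$ in place of $v$, shows that $\theta_1U\theta_2$ holds at $k$. So it is enough to show $\theta_1(l)$ for every $l\in[i,k)$.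

Suppose first that no event occurs in $(i,l]$. Then $q(l)=v$ by (F). The position $y>i$ provided by $B_v(i)$ carries the event $e_{1-v}$, so $y>l$. Since $\theta_1^v$ holds on $[i,y)$, we get $\theta_1^v(l)$, hence $\theta_1(l)$.

Otherwise let $l'$ be the last position in $(i,l]$ at which an event occurs, say $e_w(l')$. Since $l'\in(i,k)$, $C(l')$ holds and gives $B_w(l')$. No event occurs in $(l',l]$, so $q(l)=w$ by (F), and the position $y>l'$ provided by $B_w(l')$ satisfies $y>l$. So $\theta_1^w(l)$, hence $\theta_1(l)$.

This proves (3) for $\theta_1U\theta_2$, and so (3) holds for all $\theta\in\Gamma_k$.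

**Step 7: the new pair.** We now use that the bit is known at position $0$. If $q$ is defined by $Y\beta$, put $\Theta_{k-1}=\Theta_k^0$. If $q$ is defined by $\alpha S\beta$, put
$$\Theta_{k-1}=(\beta\wedge\Theta_k^1)\vee(\neg\beta\wedge\Theta_k^0).$$
In the first case $q(0)=0$; in the second, $q(0)=1$ iff $\beta(0)$. So (3) at $i=0$ gives $\Theta_{k-1}(0)\iff\Theta_k(0)$, and (I2) passes from $k$ to $k-1$.

Let $\Gamma_{k-1}$ consist of all $\theta^v$ with $\theta\in\Gamma_k$ and $v\in\{0,1\}$, together with $\Theta_{k-1}$ and all subformulas introduced in the definitions above. The $q$-free members of $\Gamma_k$ are kept, because $\theta^v=\theta$ for them. In particular all $\alpha_j,\beta_j$ with $j\le k$ are kept, with all their subformulas, since they are over $P\cup\{q_1,\dots,q_{k-1}\}$. All formulas in $\Gamma_{k-1}$ are $q_k$-free future formulas, and $\Gamma_{k-1}$ is closed under subformulas. So (I1) holds for $k-1$.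

## Subformulas times 64, height times 17

**Step 8: counting subformulas.** We show the first half of (I3). Expanded, a disjunction $\varphi\vee\psi=\neg(\neg\varphi\wedge\neg\psi)$ adds $4$ formulas to its two parts, and $\varphi\to\psi=\neg(\varphi\wedge\neg\psi)$ adds $3$. For each $\theta\in\Gamma_k$ count the formulas contributed by $\theta^0$ and $\theta^1$ beyond those of its immediate subformulas; the formulas $\neg\alpha,\neg\beta,e_0,\neg e_0$ are shared by all $\theta$ and counted once at the end.

* A $q$-free $\theta$ contributes $1$. The atom $q$ contributes at most $4$: $p$, $\neg p$, $\bot$, $\top$. A formula headed by $\neg$ or $\wedge$ contributes $2$.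
* $X\theta$ in case $S$: two conjunctions, a disjunction and an $X$ for each $v$, that is $2(2+4+1)=14$. In case $Y$: the formula $N_\theta$ costs two $X$'s, two conjunctions and a disjunction, that is $8$.
* $\theta_1U\theta_2$ in case $Y$: $8+8$ for $N_{\theta_1},N_{\theta_2}$, $1$ for their until, and $1+4=5$ for each $v$. Total $27$.
* $\theta_1U\theta_2$ in case $S$: for each $w$, $A_w$ costs $9$ (two conjunctions with $\neg e_{1-w}$, one $U$, one $X$, one conjunction with $\theta_1^w$, and a disjunction); $B_w$ costs $3$ more ($U$, $X$ and a conjunction, as $\neg e_{1-w}\wedge\theta_1^w$ is shared with $A_w$); $e_w\to B_w$ costs $3$; and $e_w\wedge A_w$ costs $1$. That is $16$ for each $w$, so $32$. Then $1$ for $C$, $4$ for $D$, $2$ for $X(C\,U\,D)$, and $1+4=5$ for each $v$. Total $32+1+4+2+10=49$.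

So each $\theta$ contributes at most $49$. In addition there are at most $4$ formulas $\neg\alpha,\neg\beta,e_0,\neg e_0$ (note $e_1=\beta$ and $\neg e_1=\neg\beta$), and at most $6$ for $\Theta_{k-1}$: two conjunctions and a disjunction. Hence
$$|\Gamma_{k-1}|\le49|\Gamma_k|+10\le64|\Gamma_k| .$$

**Step 9: heights.** We show the second half of (I3). The formulas $\alpha_k,\beta_k$ belong to the original set $\Gamma_t$, since definitions are never changed. So they have height at most $h$, and $e_0,e_1,\neg e_0,\neg e_1$ have height at most $h+3$. We claim
$$h(\theta^v)\le17h(\theta)+h+3\qquad\text{for all }\theta\in\Gamma_k,\ v\in\{0,1\}. \tag{8}$$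
This is clear for $q$-free $\theta$. For $\theta=q$ it holds because $h(\bot)=2$ and $h(\top)=3$. For the remaining $\theta$, let $m$ be the maximum of $h+3$ and the heights of all $\theta_i^w$, where $\theta_i$ runs over the immediate subformulas of $\theta$ and $w\in\{0,1\}$. A disjunction adds $3$ to the maximal height of its parts, and $\varphi\to\psi$ has height $\max(h(\varphi)+2,h(\psi)+3)$. For an until in case $S$:

* in $A_w$: conjunction $m+1$, until $m+2$, $X$ $m+3$, conjunction $m+4$, disjunction $m+7$; so $h(A_w)\le m+7$;
* in $B_w$: conjunction $m+1$, until $m+2$, $X$ $m+3$, conjunction $m+4$; so $h(B_w)\le m+4$;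
* $e_w\to B_w$ has height at most $m+7$, so $h(C)\le m+8$;
* $e_w\wedge A_w$ has height at most $m+8$, so $h(D)\le m+11$;
* $h(X(C\,U\,D))\le m+13$, so $B_v\wedge X(C\,U\,D)$ has height at most $m+14$ and $h((\theta_1U\theta_2)^v)\le m+17$.

The other cases are smaller: $m+1$ for $\neg$ and $\wedge$; $m+5$ for $X$ in case $S$; $m+5$ for $N_\theta$ in case $Y$; and in case $Y$ for the until $m+6$ for $N_{\theta_1}U\,N_{\theta_2}$, $m+7$ after the conjunction, $m+10$ after the disjunction. So always $h(\theta^v)\le m+17$. By induction, and since $h(\theta)\ge1$, we have $m\le17(h(\theta)-1)+h+3$, and (8) follows.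

Forming $\Theta_{k-1}$ adds at most $4$ (one conjunction and one disjunction; the height of $\neg\beta$ is at most $h+1$). So $h(\Theta_{k-1})\le17h(\Theta_k)+h+7$, which is (I3). This completes the proof of Theorem 1. $\blacksquare$

## Both translations, and why the bound is not tight

**Step 10: from $\mathrm{PLTL}_f$ to $\mathrm{LTL}_f$.** The task is to move the evaluation from the last position to the first, where Theorem 1 applies. Let $\varphi$ be a $\mathrm{PLTL}_f$ formula of size $n$. A trace satisfies $\varphi$ iff
$$\psi:=\top\,U\,(\neg X\top\wedge\varphi) \tag{9}$$
holds at position $0$, because $\neg X\top$ holds exactly at the last position. Besides the at most $n$ subformulas of $\varphi$, $\psi$ has at most $8$ others: $p$, $\neg p$, $p\wedge\neg p$, $\top$, $X\top$, $\neg X\top$, the conjunction, and $\psi$. Its past-headed subformulas are those of $\varphi$. Their number $t$ is at most $n-1$, since each needs a symbol of its own and $\varphi$ also contains an atom. Since $h(\neg X\top)=5$, the height of $\psi$ is at most $\max(7,h(\varphi)+2)\le n+6$.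

Theorem 1 gives an equivalent $\mathrm{LTL}_f$ formula with at most
$$64^t(n+8)\le2^{6(n-1)}\cdot2^{n+6}=2^{7n}$$
distinct subformulas and height at most $2(n+6)17^t=(2n+12)17^t$. By (1) its length is at most $2^{(2n+12)17^t+3}\le2^{(2n+15)17^t}$. Finally, since $t\le n-1$, it is enough that $(2n+15)17^{n-1}\le2^{5n}$. For $n=1$ this reads $17\le32$; and increasing $n$ by one multiplies the left side by $17\cdot\frac{2n+17}{2n+15}\le19<32$ and the right side by $32$.

**Step 11: from $\mathrm{LTL}_f$ to $\mathrm{PLTL}_f$.** Here we only turn time around. Let $\varphi^R$ be obtained from $\varphi$ by exchanging $X\leftrightarrow Y$ and $U\leftrightarrow S$, and let $\pi^R$ be the reversal of $\pi$. If $\pi$ has length $m$ then, by induction on $\varphi$, $\pi,i\models\varphi\iff\pi^R,m-1-i\models\varphi^R$. For example, $Xp$ becomes $Yp$. So a trace $\pi$ satisfies an $\mathrm{LTL}_f$ formula $\varphi$ (at $0$) iff $\pi^R$ satisfies the $\mathrm{PLTL}_f$ formula $\varphi^R$ (at the last position), and likewise with the two logics exchanged. Given an $\mathrm{LTL}_f$ formula $\varphi$ of size $n$, translate $\varphi^R$ into an $\mathrm{LTL}_f$ formula $\chi$ by Step 10.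 Then $\chi^R$ is a $\mathrm{PLTL}_f$ formula, and $\pi$ satisfies $\chi^R$ iff $\pi^R$ satisfies $\chi$ iff $\pi^R$ satisfies $\varphi^R$ iff $\pi$ satisfies $\varphi$. Size, height and number of subformulas are unchanged by $R$, and the past-headed subformulas of $\varphi^R$ correspond to the subformulas of $\varphi$ headed by $X$ or $U$. So the same bounds hold.

**Step 12: not tight.** We compare with the definition of tightness. Suppose $c>0$ and formulas $\varphi_1,\varphi_2,\dots$ with $N_m:=|\varphi_m|\to\infty$ showed tightness in one of the directions. The formulas just constructed are over the same proposition sets, so $2^{2^{2^{N_m^c}}}\le2^{2^{5N_m}}$, that is, $2^{N_m^c}\le5N_m$, for all $m$. This is false once $N_m$ is large. So the bound is not tight in either direction, and Theorem 2 is proved. $\blacksquare$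

The construction is explicit. At stage $k$ one fills a table indexed by $(\theta,v)$ with $\theta\in\Gamma_k$, in order of increasing height, and each entry adds a bounded number of nodes that point to earlier ones. So the DAG is built in time $2^{O(n)}$, and the formula is written out in time $2^{2^{O(n)}}$. Note also that the second exponential in the length comes from $17^t$ only: when $t=O(\log n)$, the length bound $2^{(2n+15)17^t}$ is $2^{n^{O(1)}}$.

## A language that forces $2^n$ subformulas

We now show that the singly exponential number of subformulas is needed. The argument adapts to finite traces Markey's argument that LTL with past is exponentially more succinct than LTL; what follows is self-contained. Let $P_n=\{p_0,\dots,p_n\}$, let $\varphi\leftrightarrow\psi$ stand for $(\varphi\to\psi)\wedge(\psi\to\varphi)$, and put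
$$\alpha_n=H\Bigl(\bigwedge_{i=1}^n\bigl(p_i\leftrightarrow O(\mathit{first}\wedge p_i)\bigr)\to\bigl(p_0\leftrightarrow O(\mathit{first}\wedge p_0)\bigr)\Bigr). \tag{10}$$
Each of the $n+1$ equivalences has bounded size, so $\alpha_n$ has size $O(n)$. At any position, $O(\mathit{first}\wedge p_i)$ says that $p_i$ holds at position $0$. So a trace satisfies $\alpha_n$ iff every position that agrees with position $0$ on $p_1,\dots,p_n$ also agrees with it on $p_0$.

**Step 13: from position $0$ to all pairs.** This step makes the property strong enough to count with. Let $\theta$ be an $\mathrm{LTL}_f$ formula equivalent to $\alpha_n$ with $N$ distinct subformulas, and put $\eta=\neg(\top U\neg\theta)$. It has at most $N+7$ distinct subformulas, the new ones being $p,\neg p,p\wedge\neg p,\top,\neg\theta,\top U\neg\theta,\eta$. The truth of a future formula at $i$ depends only on the suffix from $i$. So $\eta$ holds in a trace iff every suffix of it satisfies $\theta$, hence $\alpha_n$. Thus $\eta$ defines the set $K$ of traces in which any two positions that agree on $p_1,\dots,p_n$ also agree on $p_0$. Past formulas do not allow this passage to suffixes so cheaply: $\alpha_n$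 can speak of position $0$ only because it sees the true beginning of the trace.

**Step 14: a suffix acts through a set of subformulas.** We bound how much $\eta$ can know about a suffix. For a trace $v$ let $T(v)$ be the set of subformulas of $\eta$ true at position $0$ of $v$. Let $u$ be a nonempty trace. We claim that whether $uv\models\eta$ depends only on $u$ and $T(v)$. The subformulas of $\eta$ true at position $|u|$ of $uv$ are exactly those in $T(v)$. For $i<|u|$, position $i$ is not the last one of $uv$, and the subformulas true at $i$ are determined by the letter at $i$ and the subformulas true at $i+1$: $X\chi$ holds at $i$ iff $\chi$ holds at $i+1$; $\chi_1U\chi_2$ holds at $i$ iff $\chi_2$ holds at $i$, or $\chi_1$ holds at $i$ and $\chi_1U\chi_2$ holds at $i+1$; and the Boolean cases are clear. Going down from $i=|u|-1$ to $i=0$ proves the claim.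

**Step 15: many suffixes that must be told apart.** For each function $c:\{0,1\}^n\to\{0,1\}$ let $v_c$ be the trace of length $2^n$ that lists, in a fixed order, all valuations $a$ of $p_1,\dots,p_n$, with $p_0$ having the value $c(a)$ at the position of $a$. For $n=1$, with the order $0,1$, the four traces are $\emptyset\{p_1\}$, $\emptyset\{p_0,p_1\}$, $\{p_0\}\{p_1\}$ and $\{p_0\}\{p_0,p_1\}$. In $v_cv_c$ two different positions that agree on $p_1,\dots,p_n$ are the two copies of one valuation, and they agree on $p_0$; so $v_cv_c\in K$. If $c'\ne c$, then $c(a)\ne c'(a)$ for some $a$, and the two positions with valuation $a$ in $v_cv_{c'}$ disagree on $p_0$; so $v_cv_{c'}\notin K$. By Step 14 with $u=v_c$, $T(v_c)\ne T(v_{c'})$. So the $2^{2^n}$ sets $T(v_c)$ are pairwise different. They are subsets of a set with at most $N+7$ elements, hence $2^{N+7}\ge2^{2^n}$, that is, $N\ge2^n-7$.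

**Step 16: the mirrored statement.** Now let $\theta$ be a $\mathrm{PLTL}_f$ formula equivalent to the $\mathrm{LTL}_f$ formula $\alpha_n^R$, which has the size of $\alpha_n$. By the reversal in Step 11, $\theta^R$ is an $\mathrm{LTL}_f$ formula equivalent to $\alpha_n$ with as many distinct subformulas as $\theta$. So $\theta$ has at least $2^n-7$ of them. Together with the upper bound $2^{7n}$ of Theorem 2, the optimal worst-case number of distinct subformulas is $2^{\Theta(n)}$ in both directions. $\blacksquare$

For length, the two sides do not meet here. Theorem 3 gives the lower bound $2^{\Omega(n)}$ and Theorem 2 gives the upper bound $2^{2^{O(n)}}$; nothing in the argument determines where between these the optimal length lies.
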